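\title{The sharp threshold for almost perfect recovery of a planted $k$-factor}

\begin{abstract}
A uniformly random $k$-regular spanning subgraph of the complete graph $K_n$ is hidden among random edges, each present with probability $d/n$. Every observed edge carries a weight, with law $\mathcal P$ on hidden edges and $\mathcal Q$ on the others. We prove that the hidden subgraph can be recovered up to $o(n)$ edges if and only if $\sqrt{kd}\,B(\mathcal P,\mathcal Q)\le1$, where $B$ is the Bhattacharyya coefficient; this confirms a conjecture of Sicuro and Zdeborov\'a. With $\rho=kd\,B(\mathcal P,\mathcal Q)^2$, the optimal expected error is $O(1)$ for $\rho<1$, $O(n^{3/4})$ for $\rho=1$ and $\Theta(n)$ for $\rho>1$. The upper bounds come from a first moment estimate for the maximum likelihood estimator. For the lower bound we grow many disjoint trees of alternating paths and count the ways of joining them into cycles with an entropy bound for the permanent of a sparse random matrix.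
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The planted $k$-factor model}

We identify a graph on $[n]=\{1,\dots,n\}$ with its set of edges, so $|G|$ is the number of edges of $G$, and $\triangle$ is the symmetric difference. A \emph{$k$-factor} is a $k$-regular spanning subgraph of the complete graph $K_n$; it has $kn/2$ edges. Fix an integer $k\ge1$, a real number $d>0$, and two probability distributions $\mathcal P,\mathcal Q$ on a common space, with densities $p,q$ with respect to a common dominating measure $\mu$. None of these depends on $n$. Throughout, $n\ge\max(d,k+1)$ and $kn$ is even, limits are taken as $n\to\infty$ along such $n$, the constants in $O(\cdot)$ may depend on $k,d,\mathcal P,\mathcal Q$, and logarithms are natural. The \emph{planted $k$-factor model} is the following experiment.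
\begin{itemize}
\item A $k$-factor $H^*$ is chosen uniformly at random and kept hidden.
\item The graph $G$ contains all edges of $H^*$, and contains every other pair of vertices independently with probability $d/n$. Edges of $H^*$ are called \emph{planted}; pairs outside $H^*$ are called \emph{unplanted}.
\item Each edge $e\in G$ receives an independent weight $W_e$, with law $\mathcal P$ if $e$ is planted and $\mathcal Q$ otherwise.
\end{itemize}
One observes $G$ and $W=(W_e)_{e\in G}$. An \emph{estimator} $\hat H$ is a set of pairs of vertices that is a measurable function of $(G,W)$ and, possibly, of additional independent randomness; it need not be a $k$-factor. \emph{Almost perfect recovery} means that some estimator satisfies $\frac1n\mathbb E|\hat H\triangle H^*|\to0$, that is, it errs on a vanishing fraction of the $kn/2$ planted edges. For which $k,d,\mathcal P,\mathcal Q$ is this possible?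

The weights enter the answer only through the \emph{Bhattacharyya coefficient}
\[
B=B(\mathcal P,\mathcal Q)=\int\sqrt{pq}\,\mathrm d\mu ,
\]
which measures how much the two laws overlap. By the Cauchy--Schwarz inequality $0\le B\le1$, with $B=1$ exactly when $\mathcal P=\mathcal Q$, and $B=0$ exactly when $\mathcal P$ and $\mathcal Q$ are mutually singular.

The question has a known answer in the planted matching model. There the hidden object is a uniform perfect matching of the complete bipartite graph on $[n]\times[n]'$, every other edge is present independently with probability $d/n$, and the weights are as above. Ding, Wu, Xu and Yang proved that almost perfect recovery in that model is possible if $\sqrt d\,B<1$ and impossible if $\sqrt d\,B>1$. The extension to the planted $k$-factor model is posed in \cite{planted}, as the conjecture of Sicuro and Zdeborov\'a (2020) that the sharp threshold is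
\[
\sqrt{kd}\,B(\mathcal P,\mathcal Q)=1 :
\]
almost perfect recovery should be possible when $\sqrt{kd}\,B<1$ and impossible when $\sqrt{kd}\,B>1$. We prove this conjecture. The proof is self-contained and does not use the theorem on planted matchings.

\subsection{Results}

Put
\[
\rho=kdB^2 .
\]

\begin{theorem}\label{thm:threshold}
Almost perfect recovery in the planted $k$-factor model is possible if and only if $\sqrt{kd}\,B(\mathcal P,\mathcal Q)\le1$.
\end{theorem}

This follows from an upper bound on the error of one estimator and a lower bound on the error of all estimators. For a $k$-factor $H\subset G$ let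
\begin{equation}\label{eq:L}
L(H)=\prod_{e\in H}p(W_e)\prod_{e\in G\setminus H}q(W_e)
\end{equation}
be its likelihood. The \emph{maximum likelihood estimator} is a $k$-factor $H\subset G$ that maximizes $L(H)$, ties being broken by a fixed rule.

\begin{theorem}\label{thm:mle}
Let $\hat H$ be the maximum likelihood estimator.
\begin{itemize}
\item[(a)] If $\rho<1$, then $\mathbb E|\hat H\triangle H^*|\le 2\rho/(1-\rho)^2$.
\item[(b)] If $\rho=1$, then $\mathbb E|\hat H\triangle H^*|=O(n^{3/4})$.
\item[(c)] If $\rho>1$, then $\limsup\frac1n\mathbb E|\hat H\triangle H^*|\le2k\log\rho$.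
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $\rho>1$.
\begin{itemize}
\item[(a)] For every $\tau>0$ there is $\varepsilon>0$ such that, for all large $n$, every estimator satisfies $\mathbb P(|\hat H\triangle H^*|\le\varepsilon n)\le\tau$.
\item[(b)] There are $\varepsilon>0$ and $n_0$ such that every estimator satisfies $\mathbb E|\hat H\triangle H^*|\ge\varepsilon n$ for all $n\ge n_0$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:threshold} follows from parts (a) and (b) of Theorem~\ref{thm:mle} and part (b) of Theorem~\ref{thm:lower}. Above the threshold the optimal expected error is $\Theta(n)$, and its density is at most $2k\log\rho+o(1)$. This bound tends to $0$ as $\rho\downarrow1$; it improves on the trivial bound $|\hat H\triangle H^*|\le kn$ when $\rho<\sqrt{\mathrm e}$.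

\subsection{Why $\rho=1$ is the natural guess}\label{sub:why}

An \emph{alternating} path or cycle is a path or cycle in $G$, without repeated vertices, whose edges are alternately planted and unplanted. If $C$ is an alternating cycle, every vertex of $C$ lies on one planted and one unplanted edge of $C$, so $H^*\triangle C$ is again a $k$-factor contained in $G$. We say that it is obtained by \emph{flipping} $C$. Flipping produces rival explanations of the data, and such a rival is dangerous when the weights along $C$ are at least as likely with the labels ``planted'' and ``unplanted'' exchanged.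

Two rough counts suggest when long dangerous cycles exist. Start at a vertex and walk along an unplanted edge of $G$, then along a planted edge, and repeat. There are about $d$ choices for the unplanted edge and $k$ choices for the planted edge; all $k$ planted edges are available, because we arrived by an unplanted one. So about $(kd)^\ell$ alternating paths with $\ell$ such double steps leave a given vertex. Next, $\ell$ weights from $\mathcal P$ and $\ell$ weights from $\mathcal Q$ favor the exchanged labels with probability $B^{2\ell}$, up to a factor $\mathrm e^{O(\sqrt\ell)}$ (Lemma~\ref{lem:beta}). About $\rho^\ell$ dangerous paths remain. They die out if $\rho<1$ and proliferate if $\rho>1$.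

The extreme cases agree with this picture. If $B=0$, each weight reveals almost surely whether its edge is planted; here $\rho=0$, and Theorem~\ref{thm:mle}(a) gives zero error. If $\mathcal P=\mathcal Q$, the weights carry no information, and the threshold $kd=1$ is the point where alternating paths begin to branch. For $k=1$ the condition reads $\sqrt d\,B=1$, as in the bipartite model.

For $\rho\le1$ the heuristic becomes a proof by a union bound (Section~\ref{sec:mle}). For $\rho>1$ two difficulties arise. Paths that proliferate must still be closed into cycles, and the failure of the maximum likelihood estimator must be upgraded to the failure of every estimator. Section~\ref{sec:reduction} reduces the second difficulty to showing that the rivals of $H^*$ have exponentially larger total likelihood than $H^*$. Section~\ref{sec:perm} does this by hand for unweighted matchings with large $d$ and isolates the counting tool, a lower bound on a random permanent. Section~\ref{sec:gadgets} reduces the general case to that computation, given a supply of disjoint ``gadgets'', and Sections~\ref{sec:beta} and~\ref{sec:explore} construct the gadgets.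

\section{The posterior distribution and the gain of an edge set}\label{sec:posterior}

Given $H^*=H$, the observed graph equals $G$ with probability
\[
\mathbf 1\{H\subset G\}\,(d/n)^{|G|-kn/2}(1-d/n)^{\binom n2-|G|},
\]
and the weights then have density $L(H)$ with respect to the product of copies of $\mu$. All $k$-factors have $kn/2$ edges, so the first expression depends on $H$ only through the indicator. The prior is uniform, so Bayes' formula gives, for $k$-factors $H\subset G$,
\[
\Pi(H):=\mathbb P(H^*=H\mid G,W)=\frac{L(H)}{\sum_{H'\subset G}L(H')},
\]
where sums over $H'\subset G$ always run over $k$-factors. Almost surely $p(W_e)>0$ on planted edges and $q(W_e)>0$ on unplanted edges, so $L(H^*)>0$. The central quantity is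
\begin{equation}\label{eq:Z}
Z=\frac1{\Pi(H^*)}=\sum_{H\subset G}\frac{L(H)}{L(H^*)}\ \ge1 ,
\end{equation}
the total likelihood of all candidates measured in units of the likelihood of the truth. The identity $Z=1/\Pi(H^*)$ is the only place where the uniform prior is used; all other estimates hold conditionally on $H^*=H_0$ for every fixed $k$-factor $H_0$. Some assumption on the prior is needed for the lower bound: if the prior is a point mass, recovery is trivial.

Let $f=\log(p/q)\in[-\infty,\infty]$, with $f=0$ where $p=q=0$. Almost surely $f(W_e)<\infty$ on unplanted edges and $f(W_e)>-\infty$ on planted edges. Hence the \emph{gain} of an edge set $F\subset G$,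
\[
\operatorname{gain}(F)=\sum_{e\in F\setminus H^*}f(W_e)-\sum_{e\in F\cap H^*}f(W_e),
\]
is well defined in $[-\infty,\infty)$. It is additive over disjoint sets, and canceling common factors in \eqref{eq:L} gives
\begin{equation}\label{eq:ratio}
\frac{L(H)}{L(H^*)}=\exp\operatorname{gain}(H\triangle H^*)\qquad\text{for every $k$-factor }H\subset G.
\end{equation}
The coefficient $B$ enters through the two identities
\begin{equation}\label{eq:half}
\mathbb E_{\mathcal Q}\,\mathrm e^{f/2}=\int_{\{q>0\}}q\sqrt{p/q}\,\mathrm d\mu=B,\qquad
\mathbb E_{\mathcal P}\,\mathrm e^{-f/2}=\int_{\{p>0\}}p\sqrt{q/p}\,\mathrm d\mu=B .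
\end{equation}

We realize the model conditioned on $H^*=H_0$ by independent variables: a weight $W_e\sim\mathcal P$ for each $e\in H_0$, and for each pair $e\notin H_0$ an indicator $\chi_e\sim\mathrm{Bernoulli}(d/n)$ of the event $e\in G$ and a weight $W_e\sim\mathcal Q$, which is observed only if $\chi_e=1$.

\section{The error of the maximum likelihood estimator}\label{sec:mle}

The maximum likelihood estimator satisfies $L(\hat H)\ge L(H^*)$. It therefore suffices to bound the expected number of $k$-factors at a given distance from $H^*$ that are at least as likely as $H^*$. One estimate serves all three parts of Theorem~\ref{thm:mle}.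

\begin{lemma}\label{lem:first}
Let $H_0$ be a $k$-factor and $1\le\ell\le kn/2$. Given $H^*=H_0$, the expected number of $k$-factors $H\subset G$ with $|H\setminus H_0|=\ell$ and $L(H)\ge L(H_0)$ is at most
\[
\frac{\rho^\ell}{\sqrt{2\ell}}\,\exp\Big(-\frac{\ell(\ell-1)}{kn}\Big).
\]
\end{lemma}

\begin{proof}
Fix a $k$-factor $H$ of $K_n$ with $|H\setminus H_0|=\ell$; then $|H_0\setminus H|=\ell$ as well. On the event $L(H)\ge L(H_0)$ we have $\exp(\frac12\operatorname{gain}(H\triangle H_0))\ge1$ by \eqref{eq:ratio}. Independence and \eqref{eq:half} give
\begin{equation}\label{eq:one}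
\mathbb P\big(H\subset G,\ L(H)\ge L(H_0)\big)\le\mathbb E\Big[\prod_{e\in H\setminus H_0}\chi_e\,\mathrm e^{f(W_e)/2}\prod_{e\in H_0\setminus H}\mathrm e^{-f(W_e)/2}\Big]=\Big(\frac{dB^2}n\Big)^\ell .
\end{equation}

We count the possible $H$. The set $H_0\setminus H$ can be chosen in at most $\binom{kn/2}\ell$ ways. Since $H$ and $H_0$ are both $k$-regular, the graph $H\setminus H_0$ has the same degree at each vertex as $H_0\setminus H$, and these degrees sum to $2\ell$. Attach to each vertex as many half-edges as its degree. Every simple graph with these degrees arises from at least one pairing of the $2\ell$ half-edges, and there are $(2\ell-1)!!=(2\ell)!/(2^\ell\ell!)$ pairings. So the number of $H$ is at most $\binom{kn/2}\ell(2\ell-1)!!$. From $1-x\le\mathrm e^{-x}$,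
\[
\binom{kn/2}\ell=\frac{(kn/2)^\ell}{\ell!}\prod_{j=0}^{\ell-1}\Big(1-\frac{2j}{kn}\Big)\le\frac{(kn/2)^\ell}{\ell!}\exp\Big(-\frac{\ell(\ell-1)}{kn}\Big).
\]
From $(2j-1)(2j+1)\le(2j)^2$ we get $\big(\frac{2j-1}{2j}\big)^2\le\frac{2j-1}{2j+1}$, and the product telescopes:
\[
\frac{(2\ell-1)!!}{2^\ell\,\ell!}=\prod_{j=1}^\ell\frac{2j-1}{2j}\le\frac1{\sqrt{2\ell+1}}\le\frac1{\sqrt{2\ell}} .
\]
Hence
\begin{equation}\label{eq:count}
\binom{kn/2}\ell(2\ell-1)!!\le\frac{(kn)^\ell}{\sqrt{2\ell}}\exp\Big(-\frac{\ell(\ell-1)}{kn}\Big),
\end{equation}
and multiplying by \eqref{eq:one} proves the lemma.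
\end{proof}

For $k=1$ and $\ell=2$ the count reads as follows. Remove two planted edges $ab$ and $a'b'$. Their four ends can be paired in $3!!=3$ ways; one pairing restores the removed edges, and the other two flip a $4$-cycle. The proof counts $3\binom{n/2}2$ where the truth is $2\binom{n/2}2$.

\begin{proof}[Proof of Theorem~\ref{thm:mle}]
Let $P_\ell=\mathbb P(|\hat H\setminus H^*|=\ell)$. Since $\hat H$ is a $k$-factor, $\mathbb E|\hat H\triangle H^*|=2\sum_{\ell\ge1}\ell P_\ell$, and $P_\ell=0$ for $\ell>kn/2$. For $1\le\ell\le kn/2$, $P_\ell$ is at most the bound of Lemma~\ref{lem:first}, and $\mathrm e^{\ell/(kn)}\le\mathrm e^{1/2}$.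

(a) Here $P_\ell\le\rho^\ell$, and $2\sum_{\ell\ge1}\ell\rho^\ell=2\rho/(1-\rho)^2$.

(b) With $\rho=1$ the geometric decay is lost, and the Gaussian factor takes over; it records that planted edges are removed without replacement, and it cuts the sum off at $\ell$ of order $\sqrt n$. We have $\ell P_\ell\le\mathrm e^{1/2}\sqrt\ell\,\mathrm e^{-\ell^2/(kn)}$. For each integer $j\ge0$ at most $\sqrt{kn}+1\le2\sqrt{kn}$ integers $\ell$ satisfy $j\sqrt{kn}\le\ell<(j+1)\sqrt{kn}$, and for these $\sqrt\ell\,\mathrm e^{-\ell^2/(kn)}\le(j+1)^{1/2}(kn)^{1/4}\mathrm e^{-j^2}$. Therefore
\[
\mathbb E|\hat H\triangle H^*|\le4\,\mathrm e^{1/2}(kn)^{3/4}\sum_{j\ge0}(j+1)^{1/2}\mathrm e^{-j^2}=O(n^{3/4}).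
\]

(c) Fix $\lambda>k\log\rho$ and put $\delta=\lambda/k-\log\rho>0$. For $\ell\ge\lambda n$,
\[
P_\ell\le\mathrm e^{1/2}\exp\Big(\ell\log\rho-\frac{\ell^2}{kn}\Big)\le\mathrm e^{1/2}\mathrm e^{-\delta\ell}.
\]
So $\sum_\ell\ell P_\ell\le\lambda n+\mathrm e^{1/2}\sum_{\ell\ge\lambda n}\ell\mathrm e^{-\delta\ell}=\lambda n+o(1)$, and $\limsup\frac1n\mathbb E|\hat H\triangle H^*|\le2\lambda$. Let $\lambda\downarrow k\log\rho$.
\end{proof}

\section{A large value of $Z$ defeats every estimator}\label{sec:reduction}

Given the data, $H^*$ is a sample from $\Pi$. If $Z\ge\mathrm e^{cn}$, this sample is an atom of mass at most $\mathrm e^{-cn}$. An estimator names a center, and only $\mathrm e^{o_\varepsilon(1)n}$ subsets of $G$ lie within distance $\varepsilon n$ of it, because $G$ has $O(n)$ edges. So few light atoms cannot carry much mass.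

\begin{lemma}\label{lem:ball}
Let $K=k+d$, let $c>0$, and let $0<\varepsilon\le K/2$ satisfy $\varepsilon\log(\mathrm eK/\varepsilon)\le c/2$. Then every estimator satisfies
\[
\mathbb P(|\hat H\triangle H^*|\le\varepsilon n)\le\mathbb P(\log Z<cn)+\frac{2d}{K^2n}+\mathrm e^{-cn/2}.
\]
\end{lemma}

\begin{proof}
Conditioning on the additional randomness, we may assume that $\hat H$ is a function of $(G,W)$. We have $\mathbb E|G|\le kn/2+\binom n2d/n\le Kn/2$ and $\operatorname{Var}|G|\le dn/2$, so Chebyshev's inequality gives $\mathbb P(|G|>Kn)\le2d/(K^2n)$. By \eqref{eq:Z}, $\log Z\ge cn$ means $\Pi(H^*)\le\mathrm e^{-cn}$. Conditioning on $(G,W)$,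
\[
\mathbb P\big(|\hat H\triangle H^*|\le\varepsilon n,\ \log Z\ge cn,\ |G|\le Kn\big)=\mathbb E\Big[\mathbf 1\{|G|\le Kn\}\sum_H\Pi(H)\Big],
\]
where the sum runs over $k$-factors $H\subset G$ with $|H\triangle\hat H|\le\varepsilon n$ and $\Pi(H)\le\mathrm e^{-cn}$. Such an $H$ is determined by the set $H\triangle(\hat H\cap G)$. This is a subset of $G$, and it is contained in $H\triangle\hat H$ because $H\subset G$, so it has at most $\varepsilon n$ elements. Let $b=\lfloor Kn\rfloor$ and $x=\varepsilon n$; then $0<x\le Kn/2\le b$. For $j\le x$ we have $(x/b)^{j-x}\ge1$, so the number of terms is at most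
\[
\sum_{j\le x}\binom bj\le\Big(\frac bx\Big)^x\sum_{j}\binom bj\Big(\frac xb\Big)^j=\Big(\frac bx\Big)^x\Big(1+\frac xb\Big)^b\le\Big(\frac{\mathrm eb}x\Big)^x\le\Big(\frac{\mathrm eK}\varepsilon\Big)^{\varepsilon n}\le\mathrm e^{cn/2}.
\]
Each term is at most $\mathrm e^{-cn}$, so the sum is at most $\mathrm e^{-cn/2}$.
\end{proof}

The rest of the paper proves the following.

\begin{proposition}\label{prop:Z}
Let $\rho>1$ and $\tau>0$. There are $c>0$ and $n_0$ such that, for all $n\ge n_0$ and every $k$-factor $H_0$,
\[
\mathbb P(\log Z<cn\mid H^*=H_0)\le\tau .
\]
\end{proposition}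

\begin{proof}[Proof of Theorem~\ref{thm:lower} from Proposition~\ref{prop:Z}]
(a) Apply the proposition with $\tau/2$ and average over $H_0$: $\mathbb P(\log Z<cn)\le\tau/2$ for large $n$. Since $\varepsilon\log(\mathrm eK/\varepsilon)\to0$ as $\varepsilon\downarrow0$, some $\varepsilon$ meets the hypotheses of Lemma~\ref{lem:ball}. The other two terms in that lemma do not depend on the estimator, and their sum is at most $\tau/2$ for large $n$.

(b) Let $\varepsilon'$ be given by (a) for $\tau=\frac12$. Then $\mathbb E|\hat H\triangle H^*|\ge\varepsilon'n\,\mathbb P(|\hat H\triangle H^*|>\varepsilon'n)\ge\varepsilon'n/2$ for all large $n$ and all estimators.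
\end{proof}

One way to make $Z$ exponentially large would be to find linearly many disjoint short alternating cycles and flip them independently. They do not exist. A fixed $H$ with $|H\setminus H_0|=\ell$ lies in $G$ with probability $(d/n)^\ell$, so by \eqref{eq:count} the expected number of alternating cycles of length $2\ell$ is at most $(kd)^\ell$, which does not grow with $n$. The rivals must be built from long cycles, and we need a way to count them from below.

\section{Unweighted matchings and random permanents}\label{sec:perm}

The \emph{permanent} of an $N\times N$ matrix $X$ is $\operatorname{per}X=\sum_\sigma\prod_{i=1}^NX_{i\sigma(i)}$, the sum running over all permutations of $[N]$. For matrices with nonnegative entries it is nondecreasing in each entry, and it is at most the product of the row sums, since that product expands into the same sum over all maps $[N]\to[N]$. We write $I$ for the identity matrix.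

\begin{example}\label{ex:matching}
Let $k=1$ and $\mathcal P=\mathcal Q$. Then $f=0$ and $Z$ is the number of perfect matchings of $G$. Let $N=n/2$, and name the planted edges $a_1b_1,\dots,a_Nb_N$. For $i\ne j$ put $A_{ij}=1$ if $b_ia_j\in G$ and $A_{ij}=0$ otherwise, and put $A_{ii}=0$. The pairs $b_ia_j$ with $i\ne j$ are distinct and unplanted, so the off-diagonal entries are independent Bernoulli variables with mean $d/n=D/N$, where $D=d/2$. If a permutation $\sigma$ has $A_{i\sigma(i)}=1$ whenever $\sigma(i)\ne i$, then $\{b_ia_{\sigma(i)}:i\in[N]\}$ is a perfect matching of $G$, and different $\sigma$ give different matchings. The number of such $\sigma$ is $\operatorname{per}(I+A)$, so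
\[
Z\ge\operatorname{per}(I+A).
\]
For $N=3$,
\[
\operatorname{per}(I+A)=1+A_{12}A_{21}+A_{13}A_{31}+A_{23}A_{32}+A_{12}A_{23}A_{31}+A_{13}A_{32}A_{21}.
\]
The term $1$ is the planted matching, the term $A_{12}A_{21}$ flips the $4$-cycle $a_1b_1a_2b_2$, and the term $A_{12}A_{23}A_{31}$ flips the $6$-cycle $a_1b_1a_2b_2a_3b_3$. In general a cycle of $\sigma$ of length $s\ge2$ flips an alternating cycle of length $2s$.
\end{example}

We need a lower bound on the typical size of $\operatorname{per}(I+A)$. Its expectation is easy to compute, but Jensen's inequality bounds $\mathbb E\log\operatorname{per}(I+A)$ by $\log\mathbb E\operatorname{per}(I+A)$ from the wrong side. The way out is to view $I+A$ as a planted model in its own right. Then $\mathbb E\log\operatorname{per}(I+A)$ is a conditional entropy, and the chain rule expresses it by three terms that are easy to estimate.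

We recall the facts used. For random variables $X,Y$ with finitely many values, $\operatorname{Ent}(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$, and $\operatorname{Ent}(X\mid Y)$ is the average over $Y$ of the entropy of the conditional law of $X$. A uniform variable on $s$ points has entropy $\log s$. The chain rule $\operatorname{Ent}(X,Y)=\operatorname{Ent}(Y)+\operatorname{Ent}(X\mid Y)$, applied in both orders, gives
\begin{equation}\label{eq:chain}
\operatorname{Ent}(X\mid Y)=\operatorname{Ent}(X)+\operatorname{Ent}(Y\mid X)-\operatorname{Ent}(Y).
\end{equation}
Entropy is subadditive, $\operatorname{Ent}(Y_1,\dots,Y_s)\le\sum_j\operatorname{Ent}(Y_j)$, with equality for independent variables. A Bernoulli variable with mean $x$ has entropy $h(x)=-x\log x-(1-x)\log(1-x)$, which is increasing on $[0,\frac12]$. Multiplying $x\le-\log(1-x)\le x/(1-x)$ by $1-x$ gives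
\begin{equation}\label{eq:h}
x\log\tfrac1x+x-x^2\le h(x)\le x\log\tfrac1x+x\qquad(0<x<1).
\end{equation}

\begin{lemma}\label{lem:permE}
Let $D\ge1$ and $N\ge2(D+1)$. Let $A$ be an $N\times N$ matrix with zero diagonal and independent $\mathrm{Bernoulli}(D/N)$ off-diagonal entries. Then
\[
\mathbb E\log\operatorname{per}(I+A)\ge N(\log D-1)-D\log N-D-D^2 .
\]
\end{lemma}

\begin{proof}
Let $\sigma^*$ be a uniform permutation of $[N]$. Given $\sigma^*$, let $\Gamma$ be the $0$--$1$ matrix with $\Gamma_{i\sigma^*(i)}=1$ for all $i$ and independent $\mathrm{Bernoulli}(D/N)$ entries elsewhere. For a $0$--$1$ matrix $\gamma$ with $|\gamma|$ ones,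
\[
\mathbb P(\Gamma=\gamma\mid\sigma^*=\sigma)=\mathbf 1\{\gamma_{i\sigma(i)}=1\text{ for all }i\}\,(D/N)^{|\gamma|-N}(1-D/N)^{N^2-|\gamma|},
\]
which has the same value for each of the $\operatorname{per}\gamma$ permutations compatible with $\gamma$. So, given $\Gamma$, the permutation $\sigma^*$ is uniform on $\operatorname{per}\Gamma$ points, and $\operatorname{Ent}(\sigma^*\mid\Gamma)=\mathbb E\log\operatorname{per}\Gamma$. Given $\sigma^*=\sigma$, reordering the columns by $\sigma$ turns $\Gamma$ into a matrix with the law of $I+A$ and preserves the permanent. Hence $\operatorname{Ent}(\sigma^*\mid\Gamma)=\mathbb E\log\operatorname{per}(I+A)$.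

We estimate the three terms of \eqref{eq:chain}. First, $\operatorname{Ent}(\sigma^*)=\log N!\ge N\log N-N$, because $\mathrm e^N\ge N^N/N!$. Second, by independence and \eqref{eq:h},
\[
\operatorname{Ent}(\Gamma\mid\sigma^*)=(N^2-N)\,h(D/N)\ge(N-1)D\Big(\log\frac ND+1-\frac DN\Big).
\]
Third, each entry of $\Gamma$ equals $1$ with probability $\frac1N+(1-\frac1N)\frac DN\le\frac{D+1}N\le\frac12$, so subadditivity and \eqref{eq:h} give
\[
\operatorname{Ent}(\Gamma)\le N^2h\Big(\frac{D+1}N\Big)\le N(D+1)\Big(\log\frac N{D+1}+1\Big).
\]
In the resulting bound the coefficient of $\log N$ is $N+(N-1)D-N(D+1)=-D$. The remaining terms are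
\begin{align*}
&-N-(N-1)D\log D+(N-1)D-\tfrac{N-1}ND^2+N(D+1)\log(D+1)-N(D+1)\\
&\qquad=N\big[(D+1)\log(D+1)-D\log D-2\big]+D\log D-D-\tfrac{N-1}ND^2 .
\end{align*}
Now $D\log D\ge0$, and $(D+1)\log(D+1)-D\log D=\int_D^{D+1}(\log x+1)\,\mathrm dx\ge\log D+1$. The lemma follows.
\end{proof}

A bound in expectation allows $\log\operatorname{per}(I+A)$ to be small with constant probability. To exclude this we use the first moment after all: it shows that $\log\operatorname{per}(I+A)$ rarely exceeds $N\log(1+D)$. A variable that stays below a ceiling and has mean within $2N$ of it is rarely far below it.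

\begin{lemma}\label{lem:permP}
For every $D>1$ there is $N_0(D)$ such that, for $N\ge N_0(D)$ and $A$ as in Lemma~\ref{lem:permE},
\[
\mathbb P\big(\log\operatorname{per}(I+A)\le\tfrac12N\log D\big)\le\frac4{\log D}.
\]
\end{lemma}

\begin{proof}
Let $X=\log\operatorname{per}(I+A)$ and $u=N\log(1+D)$. Each term of the permanent is a product of independent entries, so $\mathbb E\operatorname{per}(I+A)=\operatorname{per}(I+\mathbb EA)\le(1+D)^N=\mathrm e^u$ by the row sum bound. Markov's inequality gives $\mathbb P(X>u+x)\le\mathrm e^{-x}$ for $x\ge0$, hence $\mathbb E(X-u)_+\le\int_0^\infty\mathrm e^{-x}\,\mathrm dx=1$. By Lemma~\ref{lem:permE},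
\[
\mathbb E(u-X)_+=u-\mathbb EX+\mathbb E(X-u)_+\le N\big(\log(1+\tfrac1D)+1\big)+D\log N+D+D^2+1,
\]
which is at most $2N$ for $N\ge N_0(D)$ because $\log2+1<2$. If $X\le\frac12N\log D$, then $u-X\ge\frac12N\log D$, and Markov's inequality bounds the probability by $2N/(\frac12N\log D)$.
\end{proof}

In Example~\ref{ex:matching} we obtain $\mathbb E\log Z\ge\frac n2(\log\frac d2-1)-O(\log n)$, which is linear in $n$ when $d>2\mathrm e$, and the conclusion of Proposition~\ref{prop:Z} when $d\ge2\mathrm e^{4/\tau}$. The claimed threshold in this case is $d=1$, so the argument as it stands is wasteful. The remedy is to make $D$ large artificially. When alternating paths branch, we can replace the endpoint $a_i$ by a set $U_i$ of $M$ vertices reachable from $a_i$ by alternating paths, and $b_i$ by a set $V_i$ of the same kind. A growing tree reaches $M$ endpoints after using $O(M)$ vertices, so there is room for $N$ of order $n/M$ such objects. But $V_i$ and $U_j$ are now joined by an edge with probability of order $M^2d/n$. The new value of $D$, which is $N$ times this probability, has order $Md$, and it is as large as we please.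

\section{Gadgets and the proof of Proposition~\ref{prop:Z}}\label{sec:gadgets}

From now on $\rho>1$, so $B>0$, and we work conditionally on $H^*=H_0$. With weights, flipping a cycle changes the likelihood, and we must keep the loss under control. A loss of $\mathrm e^{-C}$ per object is affordable if $C$ does not depend on $M$, since the permanent supplies a factor of about $D$ per object and $D$ grows with $M$.

Since $B>0$, the set $\{pq>0\}$, on which $f$ is finite, has positive measure under both $\mathcal P$ and $\mathcal Q$. So we can fix $C_0,C_1\ge0$ with
\begin{equation}\label{eq:alpha}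
\alpha_0:=\mathcal P(f\le C_0)>0,\qquad\alpha_1:=\mathcal Q(f\ge-C_1)>0,
\end{equation}
and we put $C=C_0+C_1$. One cannot always take $C_0=0$: if $\mathcal P$ is uniform on $[0,1]$ and $\mathcal Q$ on $[0,2]$, then $B=1/\sqrt2$ and $f=\log2$ on every planted edge. Exchanging the two laws shows the same for $C_1$.

\begin{definition}\label{def:gadget}
An \emph{$M$-gadget} consists of a vertex set $S$, two disjoint subsets $U,V\subset S$ with $|U|=|V|=M$, whose elements are called \emph{leaves}, and for each $u\in U$, $v\in V$ an alternating path $P(u,v)$ from $u$ to $v$ with all vertices in $S$, with first and last edge planted, and with $\operatorname{gain}(P(u,v))\ge-C_0$. Gadgets are \emph{disjoint} if their sets $S$ are.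
\end{definition}

A planted edge $ab$ with $f(W_{ab})\le C_0$ is a $1$-gadget with $U=\{a\}$ and $V=\{b\}$; these are the objects of Example~\ref{ex:matching}. Figure~\ref{fig:gadgets} shows two $2$-gadgets joined into an alternating cycle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \y in {0,2}{
  \draw[ultra thick] (0,\y+0.5)--(1.2,\y)--(0,\y-0.5);
  \draw[ultra thick] (6,\y+0.5)--(4.8,\y)--(6,\y-0.5);
  \draw[ultra thick] (2.4,\y)--(3.6,\y);
  \draw[dashed,thick] (1.2,\y)--(2.4,\y);
  \draw[dashed,thick] (3.6,\y)--(4.8,\y);
  \foreach \x in {1.2,2.4,3.6,4.8} \fill (\x,\y) circle (2pt);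
  \foreach \x in {0,6}{
    \draw[fill=white] (\x,\y+0.5) circle (2.5pt);
    \draw[fill=white] (\x,\y-0.5) circle (2.5pt);
  }
}
\draw[dashed,thick] (0,1.4)--(0,0.6) node[midway,left]{$e_{21}$};
\draw[dashed,thick] (6,1.4)--(6,0.6) node[midway,right]{$e_{12}$};
\node[above] at (2.4,2) {$a_1$}; \node[above] at (3.6,2) {$b_1$};
\node[below] at (2.4,0) {$b_2$}; \node[below] at (3.6,0) {$a_2$};
\node at (-0.4,2) {$U_1$}; \node at (6.4,2) {$V_1$};
\node at (-0.4,0) {$V_2$}; \node at (6.4,0) {$U_2$};
\end{tikzpicture}
\caption{Two gadgets for $k=2$, each grown from a planted edge $a_ib_i$ and having two leaves (open circles) on each side. Planted edges are solid and unplanted edges are dashed; planted edges not on a path between leaves are omitted. The unplanted edges $e_{12}$ from $V_1$ to $U_2$ and $e_{21}$ from $V_2$ to $U_1$ close an alternating cycle of length $12$.}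
\label{fig:gadgets}
\end{figure}

The gadgets must be found without looking at the pairs that will join them. An \emph{exploration} is a procedure that reveals the independent variables $\chi_e,W_e$ of Section~\ref{sec:posterior} one at a time, never the same one twice, each choice and the decision to stop depending only on the values seen so far. We use the following standard fact. \emph{At every stage, conditionally on the history, the variables not yet revealed are independent and have their original laws.} Indeed, for a fixed list of variables, the event that the exploration has revealed exactly this list is determined by the variables in the list, which are independent of the others.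

\begin{lemma}\label{lem:gadgets}
Let $\rho>1$. There are constants $c_1>0$ and $M_0\ge2k$, depending only on $k,d,\mathcal P,\mathcal Q$, with the following property. For each integer $M\ge M_0$ there are integers $N=N(n)$ and reals $\delta_n\to0$, with $N\ge c_1n/M$ for large $n$, such that for every $k$-factor $H_0$ some exploration produces, on an event $\mathcal E$ that is determined by its history and has probability at least $1-\delta_n$, disjoint $M$-gadgets $(S_i,U_i,V_i,P_i)$, $i=1,\dots,N$, and reveals neither $\chi_e$ nor $W_e$ for any pair $e\notin H_0$ of two leaves of these gadgets.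
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:Z} from Lemma~\ref{lem:gadgets}]
Fix an integer $M\ge M_0$ so large that
\[
D:=\tfrac14c_1\alpha_1dM\ \ge\ \max\big(\mathrm e^{4C},\mathrm e^{8/\tau}\big).
\]
This is possible because $c_1,\alpha_1,d,C$ do not depend on $M$. Condition on the history of the exploration, on the event $\mathcal E$.

\emph{The connection matrix.} For $i\ne j$ put $A_{ij}=1$ if some pair $e\notin H_0$ with one end in $V_i$ and the other in $U_j$ lies in $G$ and has $f(W_e)\ge-C_1$; in that case fix one such edge and call it $e_{ij}$. Otherwise put $A_{ij}=0$, and put $A_{ii}=0$. The $2N$ leaf sets are disjoint, so different ordered pairs $(i,j)$ involve disjoint sets of vertex pairs. None of their variables has been revealed, so the $A_{ij}$ are conditionally independent. Each vertex of $V_i$ has at most $k$ planted neighbors in $U_j$, so at least $M^2-kM\ge M^2/2$ of the pairs are unplanted, and each of them qualifies with probability $\alpha_1d/n$. Using $1-\mathrm e^{-x}\ge x/2$ for $0\le x\le1$, we get for large $n$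
\[
p_{ij}:=\mathbb P(A_{ij}=1\mid\text{history})\ge1-\exp\Big(-\frac{\alpha_1dM^2}{2n}\Big)\ge\frac{\alpha_1dM^2}{4n}=\frac{DM}{c_1n}\ge\frac DN .
\]
Let $A'_{ij}$ be the product of $A_{ij}$ with an independent Bernoulli variable of mean $D/(Np_{ij})$. Then $A'\le A$ entrywise, and given the history $A'$ has the law in Lemma~\ref{lem:permE}.

\emph{From permutations to $k$-factors.} Let $\sigma$ be a permutation of $[N]$ with $A_{i\sigma(i)}=1$ whenever $\sigma(i)\ne i$. For each $i$ with $\sigma(i)\ne i$ let $u_i\in U_i$ be the end of $e_{\sigma^{-1}(i)\,i}$ in $S_i$ and $v_i\in V_i$ the end of $e_{i\sigma(i)}$ in $S_i$. For a cycle of $\sigma$ of length at least $2$, start at $u_i$, follow $P_i(u_i,v_i)$ to $v_i$, cross $e_{i\sigma(i)}$ to $u_{\sigma(i)}$, and continue until the walk returns to $u_i$. The paths lie in disjoint sets $S_i$ and begin and end with planted edges, and the connecting edges are unplanted edges of $G$. So this is an alternating cycle, and different cycles of $\sigma$ give vertex-disjoint alternating cycles. Flipping all of them turns $H_0$ into a $k$-factor $H_\sigma\subset G$.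

The map $\sigma\mapsto H_\sigma$ is injective. Indeed, an edge of $H_\sigma\setminus H_0$ either lies on a path $P_i$, and then has both ends in $S_i$, or is a connecting edge. So the edges of $H_\sigma\setminus H_0$ that join two different gadgets are exactly the $e_{i\sigma(i)}$ with $\sigma(i)\ne i$, and such an edge determines $(i,\sigma(i))$ through the leaf sets that contain its ends. Finally, each $i$ with $\sigma(i)\ne i$ contributes a path of gain at least $-C_0$ and an edge of gain at least $-C_1$, so $\operatorname{gain}(H_\sigma\triangle H_0)\ge-CN$. By \eqref{eq:Z} and \eqref{eq:ratio},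
\begin{equation}\label{eq:Zper}
Z\ge\mathrm e^{-CN}\operatorname{per}(I+A)\ge\mathrm e^{-CN}\operatorname{per}(I+A')\qquad\text{on }\mathcal E .
\end{equation}

\emph{Conclusion.} For large $n$ we have $N\ge N_0(D)$. By Lemma~\ref{lem:permP}, with conditional probability at least $1-4/\log D\ge1-\tau/2$ we have $\log\operatorname{per}(I+A')>\frac12N\log D$. Since $C\le\frac14\log D$, \eqref{eq:Zper} then gives $\log Z\ge\frac14N\log D\ge cn$ with $c=c_1\log D/(4M)>0$. Therefore $\mathbb P(\log Z<cn\mid H^*=H_0)\le\delta_n+\tau/2\le\tau$ for large $n$, uniformly in $H_0$.
\end{proof}

\section{The probability that a path has nonnegative gain}\label{sec:beta}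

The paths inside a gadget get longer as $M$ grows, yet their gain must stay above a fixed constant. The simplest rule would be to extend a path only by double steps, one unplanted and one planted edge, of nonnegative gain. This rule prunes too much. Let $\xi_j\sim\mathcal Q$ and $\zeta_j\sim\mathcal P$ be independent, and put
\[
\beta_m=\mathbb P\Big(\sum_{j=1}^m\big(f(\xi_j)-f(\zeta_j)\big)\ge0\Big),
\]
the probability that an alternating path with $m$ double steps has nonnegative gain. The simple rule gives a branching number $kd\beta_1$, which can be below $1$ while $\rho>1$. For example, on two points let $p=(1-a,a)$ and $q=(a,1-a)$ with $0<a<\frac12$. The gain of a double step is negative exactly when $\xi_1$ is the second point and $\zeta_1$ the first, so $\beta_1=1-(1-a)^2=2a-a^2$, while $B^2=4a(1-a)$ is larger. The next lemma shows that nothing is lost at the exponential scale if we test the gain only once every $m$ double steps, for $m$ large.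

\begin{lemma}\label{lem:beta}
If $B>0$, then $\frac38B^{2m}\mathrm e^{-3\sqrt{m/B}}\le\beta_m\le B^{2m}$ for all $m\ge1$. In particular, if $\rho>1$ then $(kd)^m\beta_m\to\infty$.
\end{lemma}

\begin{proof}
The upper bound is Markov's inequality as in \eqref{eq:one}. For the lower bound we change measure to the law halfway between $\mathcal P$ and $\mathcal Q$, under which the sum becomes symmetric. Let $g=\sqrt{pq}/B$, a probability density supported on $\{pq>0\}$. On this set $q=Bg\,\mathrm e^{-f/2}$ and $p=Bg\,\mathrm e^{f/2}$. Restricting all $2m$ variables to $\{pq>0\}$, we obtain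
\[
\beta_m\ge B^{2m}\,\mathbb E\big[\mathrm e^{-\Sigma/2}\,\mathbf 1\{\Sigma\ge0\}\big],\qquad\Sigma=\sum_{j=1}^m\big(f(\tilde\xi_j)-f(\tilde\zeta_j)\big),
\]
where all $\tilde\xi_j,\tilde\zeta_j$ are independent with density $g$. The laws of $\Sigma$ and $-\Sigma$ coincide.

We bound the variance. The function $x^2\mathrm e^{-x/2}$ on $[0,\infty)$ has its maximum $16\mathrm e^{-2}$ at $x=4$. Where $p\ge q>0$ we have $\sqrt{pq}\,f^2=p\,f^2\mathrm e^{-f/2}\le16\mathrm e^{-2}p$, and where $q\ge p>0$ we have $\sqrt{pq}\,f^2=q\,f^2\mathrm e^{-|f|/2}\le16\mathrm e^{-2}q$. Hence
\[
\operatorname{Var}\big(f(\tilde\xi_1)-f(\tilde\zeta_1)\big)\le2\,\mathbb Ef(\tilde\xi_1)^2=\frac2B\int_{\{pq>0\}}\sqrt{pq}\,f^2\,\mathrm d\mu\le\frac{32\mathrm e^{-2}}B\int(p+q)\,\mathrm d\mu\le\frac9B .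
\]
So $\Sigma$ has mean $0$ and variance at most $9m/B$. With $x=6\sqrt{m/B}$, Chebyshev's inequality gives $\mathbb P(|\Sigma|\le x)\ge\frac34$, and symmetry gives $\mathbb P(0\le\Sigma\le x)\ge\frac38$. On this event $\mathrm e^{-\Sigma/2}\ge\mathrm e^{-3\sqrt{m/B}}$. Finally $(kd)^m\beta_m\ge\frac38\rho^m\mathrm e^{-3\sqrt{m/B}}\to\infty$ if $\rho>1$.
\end{proof}

No moment assumption on $f$ under $\mathcal P$ or $\mathcal Q$ is needed: under $g$ the second moment is finite automatically.

\section{Growing the gadgets}\label{sec:explore}

We prove Lemma~\ref{lem:gadgets}. The plan is to grow, from both ends of a planted edge, a tree of alternating paths in blocks of $m$ double steps, keeping only the ends of blocks with nonnegative gain. This should behave like a branching process with mean about $(kd)^m\beta_m>1$. The difficulty is to make the statement exact while a linear number of vertices is being used up and $H_0$ is an arbitrary $k$-regular graph. Three devices achieve this. We use at most a small fraction $\eta$ of the vertices, so the branching number drops only slightly. We enter a vertex only if its whole planted neighborhood is unused, so that it always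 offers $k$ new continuations with unrevealed weights, whatever the shape of $H_0$. And we cap the number of pairs examined and the number of edges accepted at each vertex, so that the offspring law is bounded and does not depend on the past.

\subsection{Constants}

The following constants depend only on $k,d,\mathcal P,\mathcal Q$ and are fixed in this order.
\begin{itemize}
\item[(i)] An integer $m\ge1$ with $(kd)^m\beta_m>1$, which exists by Lemma~\ref{lem:beta}, and $\kappa\in(0,1)$ so close to $1$ that $\nu:=(\kappa kd)^m\beta_m>1$. Apart from $B>0$ in \eqref{eq:alpha}, this is the only use of the hypothesis $\rho>1$. If $\rho\le1$, no such $m$ exists, since $(kd)^m\beta_m\le\rho^m$.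
\item[(ii)] A number $\eta>0$ with $\omega:=1-(k+1)\eta>\kappa$. Put $n'=\lceil\omega n\rceil$.
\item[(iii)] An integer $r$ with $\mathbb E\min(Y,r)>\kappa d$ for $Y$ Poisson with mean $\omega d$; it exists by monotone convergence, since $\omega d>\kappa d$. Let $R$ have the law of $\min(\mathrm{Bin}(n',d/n),r)$. Since $n'd/n\to\omega d$, the binomial probabilities converge to the Poisson probabilities, so $\mathbb ER\to\mathbb E\min(Y,r)$. We take $n$ so large that $\mathbb ER\ge\kappa d$.
\item[(iv)] $J=(kr)^m$, $K_0=r(k+1)\sum_{j=0}^{m-1}(kr)^j$, $\theta=2(\nu-1)/J^2$, $\gamma=\alpha_0\theta^2/4$. Since $\kappa d<r$ we have $\nu\le J$, so $0<\theta\le2(J-1)/J^2\le\frac12$.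
\item[(v)] $\nu'=(\nu+1)/(\nu-1)$, $M_0=\max(2k,2J^2\nu'/\theta)$, $K'=2+2K_0\nu'$, and $c_1=\gamma\eta/(4K')$.
\end{itemize}
Given an integer $M\ge M_0$, put $t=\lceil2M/(\nu-1)\rceil$, $K_1=2+2tK_0$ and $w=\lfloor\eta n/K_1\rfloor$. Then $t\le2M/(\nu-1)+M=\nu'M$ and $K_1\le K'M$.

\subsection{Processing a vertex}

Let $N[y]$ be the closed neighborhood of $y$ in $H_0$, so $|N[y]|=k+1$. The exploration maintains a set $T$ of \emph{touched} vertices, which is empty at the start and only grows. It will consist of $w$ attempts, each touching at most $K_1$ vertices whatever the outcomes, so $|T|\le\eta n$ at all times. A vertex $y$ is \emph{eligible} at a given time if $N[y]\cap T=\emptyset$. An ineligible vertex lies in $N[x]$ for some $x\in T$, so at most $(k+1)\eta n$ vertices are ever ineligible.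

To \emph{process} a touched vertex $x$, scan $y=1,\dots,n$ in order. If $y$ is eligible at its turn, reveal $\chi_{xy}$. If $\chi_{xy}=1$, \emph{accept} $y$: reveal $W_{xy}$ and the weights of the $k$ planted edges at $y$, and add $N[y]$ to $T$. The $k$ planted neighbors of $y$ are the \emph{children} of $x$ via $y$. Stop as soon as $n'$ indicators have been revealed or $r$ vertices have been accepted. Only touched vertices are processed, each at most once, and the weight of a planted edge is revealed only when both its ends become touched.

\begin{lemma}\label{lem:process}
When a vertex $x$ is processed, conditionally on the history, the number of accepted vertices has the law of $R$, and the weights revealed are independent of each other and of this number, with law $\mathcal Q$ on the edges $xy$ and $\mathcal P$ on the planted edges. The neighborhoods $N[y]$ of all vertices accepted during the exploration are pairwise disjoint, and each is disjoint from the vertices touched before it.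
\end{lemma}

\begin{proof}
The last sentence is the definition of eligibility. We check that only unrevealed variables are revealed. Let $y$ be eligible at its turn. Then $x\notin N[y]$ because $x\in T$, so $xy$ is a pair outside $H_0$. A variable of an unplanted pair is revealed only while one end is being processed and the other is at its turn in the scan. The vertex $x$ is processed once and meets $y$ once in its scan, and $y$ is untouched and so has never been processed. Thus $\chi_{xy}$ and $W_{xy}$ are new. The planted edges at $y$ have both ends in $N[y]$, hence untouched, so their weights are new as well.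

Next, the scan does not end before a stopping rule applies. A vertex that is ineligible at its turn stays ineligible, so there are at most $(k+1)\eta n$ of these. In a complete scan the number of vertices eligible at their turn is therefore an integer that is at least $\omega n$, hence at least $n'$.

So the indicators revealed form a sequence of independent $\mathrm{Bernoulli}(d/n)$ trials, stopped after $n'$ trials or $r$ successes, and the number of successes has the law of $R$. The weights influence neither the stopping rule nor the law of later trials, which gives the independence.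
\end{proof}

\subsection{Blocks}

A \emph{block} from a touched, unprocessed vertex $x$ is run as follows. The vertex $x$ forms level $0$. For $j=0,\dots,m-1$ in turn, process all vertices of level $j$; their children form level $j+1$. Children are newly touched, so none has been processed before. Each vertex $z$ of level $m$ is reached by one alternating path $x=z_0,y_1,z_1,\dots,y_m,z_m=z$, with $z_{j-1}y_j$ unplanted and $y_jz_j$ planted. Call $z$ \emph{good} if this path has nonnegative gain, and let $\mathsf L$ be the number of good vertices.

By Lemma~\ref{lem:process}, applied to each processed vertex in turn, the conditional law of $\mathsf L$ given the history depends only on $n$. Level $j$ has at most $(kr)^j$ vertices and processing one of them touches at most $r(k+1)$ vertices, so $\mathsf L\le J$ and a block touches at most $K_0$ new vertices. The expected size of level $m$ is $(k\,\mathbb ER)^m$. Given the shape of the tree, each path to level $m$ carries $m$ weights from $\mathcal Q$ and $m$ from $\mathcal P$, all independent, and is good with probability $\beta_m$. By linearity of expectation,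
\begin{equation}\label{eq:EL}
\mathbb E\mathsf L=(k\,\mathbb ER)^m\beta_m\ge(\kappa kd)^m\beta_m=\nu>1 .
\end{equation}

\subsection{Growing $M$ leaves}

To \emph{grow} from a touched, unprocessed vertex $a$, start with the queue $(a)$. While the queue has between $1$ and $M-1$ elements and fewer than $t$ blocks have been run, remove the first element, run a block from it, and append the good vertices of that block. The growth \emph{succeeds} if the queue reaches size at least $M$; then its first $M$ elements are the \emph{leaves} of the growth. The cap $t$, proportional to $M$, is what keeps the cost of a gadget at $O(M)$ vertices: a growth touches at most $tK_0$ new vertices.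

\begin{lemma}\label{lem:grow}
The conditional probability, given the history, that a growth succeeds depends only on $n$ and $M$, and it is at least $\theta/2$.
\end{lemma}

\begin{proof}
Let $\mathsf L_1,\dots,\mathsf L_t$ be the values of $\mathsf L$ in the successive blocks, completed by independent copies if the growth stops early. They are independent with the law of $\mathsf L$. The queue size after $j$ blocks is $Q_j=1+\sum_{i\le j}(\mathsf L_i-1)$ as long as the growth runs, so success is determined by the walk $(Q_j)_{j\le t}$, which proves the first claim. The steps are at least $-1$, so a walk that avoids $0$ stays positive. If the walk avoids $0$ up to time $t$ and $Q_t\ge M$, the growth stops with a queue of size at least $M$. We bound the two failure probabilities.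

For an integer $l\ge0$ we have $(1-\theta)^l\le1-l\theta+\binom l2\theta^2$; this is the Bonferroni inequality for a union of $l$ independent events of probability $\theta$. With $s=1-\theta$, \eqref{eq:EL} and the choice of $\theta$ give
\[
\mathbb Es^{\mathsf L}\le1-\nu\theta+\tfrac12J^2\theta^2=1-\nu\theta+(\nu-1)\theta=s .
\]
So $\mathbb Es^{\mathsf L-1}\le1$, and $s^{Q_j}$ is a nonnegative supermartingale. Stopping it at the first visit $j_0$ to $0$, where it equals $1$, we obtain $\mathbb P(j_0\le t)\le\mathbb Es^{Q_{\min(j_0,t)}}\le s^{Q_0}=1-\theta$.

Also $\mathbb EQ_t\ge1+t(\nu-1)\ge2M$ and $\operatorname{Var}Q_t\le tJ^2\le\nu'MJ^2$, so Chebyshev's inequality gives $\mathbb P(Q_t<M)\le\nu'J^2/M\le\theta/2$ for $M\ge M_0$. The success probability is at least $1-(1-\theta)-\theta/2=\theta/2$.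
\end{proof}

\subsection{Proof of Lemma~\ref{lem:gadgets}}

The exploration consists of $w$ \emph{attempts}. In each attempt let $b$ be the smallest eligible vertex, which exists because $(k+1)\eta<1$, and let $a$ be its smallest neighbor in $H_0$. Both are untouched, so $W_{ab}$ has not been revealed. Add $a,b$ to $T$, reveal $W_{ab}$, grow from $a$, and then grow from $b$. An attempt touches at most $2+2tK_0=K_1$ vertices, as announced. It \emph{succeeds} if $f(W_{ab})\le C_0$ and both growths succeed.

\emph{Number of successes.} By \eqref{eq:alpha} and Lemma~\ref{lem:grow}, the conditional success probability of an attempt is a number $\gamma_n\ge\alpha_0(\theta/2)^2=\gamma$ that does not depend on the history or on $H_0$. So the number of successes is $\mathrm{Bin}(w,\gamma_n)$. Let $N=\lfloor\gamma w/2\rfloor$ and let $\mathcal E$ be the event of at least $N$ successes. By Chebyshev's inequality,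
\[
\mathbb P(\mathcal E^c)\le\frac{w\gamma_n}{(w\gamma_n/2)^2}\le\frac4{\gamma w}=:\delta_n\to0 .
\]
Moreover $N\ge\gamma\eta n/(2K'M)-2=2c_1n/M-2\ge c_1n/M$ for large $n$.

\emph{The gadgets.} On $\mathcal E$ consider the first $N$ successful attempts. For the $i$th, let $a_ib_i$ be its starting edge, $S_i$ the set of vertices it touched, and $U_i,V_i$ the leaves grown from $a_i$ and $b_i$. A vertex is touched in only one attempt, so the $S_i$ are disjoint. Since $M\ge M_0\ge2$, the first block of a growth is always run, so $a_i$ and $b_i$ are not leaves. A leaf $u\in U_i$ is a good vertex of a block whose starting vertex is $a_i$ or a good vertex of an earlier block of the same growth. Concatenating the block paths gives a walk from $a_i$ to $u$ inside $S_i$ that alternates, starts with an unplanted edge, ends with a planted edge and has nonnegative gain. The same holds for $v\in V_i$ and $b_i$. Every double step of these walks adds two vertices of the neighborhood $N[y]$ of a newly accepted vertex $y$. By Lemma~\ref{lem:process} these neighborhoods are pairwise disjoint and avoid $a_i,b_i$, and each is accepted in only one of the two growths. Hence the leaves are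 distinct, $U_i\cap V_i=\emptyset$, and the walk $P_i(u,v)$ that goes from $u$ back to $a_i$, crosses $a_ib_i$ and continues to $v$ has no repeated vertex. It is an alternating path with first and last edge planted, and
\[
\operatorname{gain}(P_i(u,v))\ge0-f(W_{a_ib_i})+0\ge-C_0 .
\]
Thus $(S_i,U_i,V_i,P_i)$ is an $M$-gadget.

\emph{Pairs of leaves are unrevealed.} A growth from $a$ processes only $a$, the elements it removes from its queue, and the vertices at levels $1,\dots,m-1$ of its blocks; apart from $a$, all of these were touched by this growth. A leaf is at level $m$ of its block and is still in the queue when its growth stops, so it is never processed. Every unplanted pair whose variables are revealed contains a processed vertex. Hence no such pair consists of two leaves.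

This proves Lemma~\ref{lem:gadgets}, and with it Proposition~\ref{prop:Z} and Theorems~\ref{thm:lower} and~\ref{thm:threshold}. \qed

\begin{thebibliography}{1}

\bibitem{planted}
\emph{The Planted Matching Problem: Sharp Threshold and Infinite-order Phase Transition},
\texttt{https://\allowbreak live-simons-institute.\allowbreak pantheon.\allowbreak berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak docs/\allowbreak 18633/\allowbreak main.pdf}

\end{thebibliography}
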